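# Jump points and discontinuity points of fields of bounded deformation

## 1. Bounded deformation, discontinuity points, jump points, rectifiability

Throughout, $d\ge 2$, $\Omega\subset\mathbb R^d$ is open, $S=S^{d-1}$ is the unit sphere with surface measure $de$, and $B_r(x)$ is the open ball.

**Definition (bounded deformation).** A field $u\in L^1(\Omega;\mathbb R^d)$ belongs to $BD(\Omega)$ if every component $E_{ij}u=\frac12(D_iu^j+D_ju^i)$ of its symmetrized distributional derivative $Eu$ is a Radon measure with finite total variation in $\Omega$. It belongs to $BV$ if the full derivative $Du$ is a finite Radon measure. We write $|Eu|$ for the total variation measure of $Eu$; for smooth $u$ the same symbol denotes its density.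

*Example.* Let $\Omega$ be bounded, $u=a$ where $z_d>0$ and $u=b$ where $z_d<0$. Then $D_iu^j=(a^j-b^j)\delta_{id}\,\mathcal H^{d-1}$ restricted to $\Omega\cap\{z_d=0\}$. If this set has finite $\mathcal H^{d-1}$ measure, as it does for bounded $\Omega$, then $u\in BV\cap BD$.

**Definition (rigid motion).** $\mathcal R$ is the space of maps $R(z)=a+Tz$ with $a\in\mathbb R^d$ and $T$ a skew matrix, called the skew part of $R$.

*Example.* For $d=2$, $R(z)=(-z_2,z_1)$ has $D_1R^2=1$, $D_2R^1=-1$, so $ER=0$ although $DR\ne0$. In general $ER=0$ for $R\in\mathcal R$: the measure $Eu$ does not see rigid motions. A rigid motion is nevertheless harmless in one respect. Since $e\cdot Te=0$,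
$$R\cdot e\ \text{ is constant on every line of direction } e .\tag{1}$$
Similarly, for smooth $u$,
$$\frac{d}{dt}\big(u(\eta+te)\cdot e\big)=e\cdot (Eu)(\eta+te)\,e,\qquad\text{which is at most } |Eu|(\eta+te)\text{ in modulus}.\tag{2}$$
So on a line of direction $e$, the component $u\cdot e$, and no other, is controlled by $Eu$. The proof lives on these two lines.

**Definition (discontinuity set, jump set).** Let $u\in L^1_{\rm loc}(\Omega;\mathbb R^d)$. The approximate discontinuity set $S_u$ is the set of $x\in\Omega$ for which there is no $z\in\mathbb R^d$ with $\lim_{r\to0}\frac1{|B_r(x)|}\int_{B_r(x)}|u(y)-z|\,dy=0$. The approximate jump set $J_u$ is the set of $x\in\Omega$ for which there are $a\ne b$ in $\mathbb R^d$ and a unit vector $\nu$ with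
$$\lim_{r\to0}\frac1{|B_r^+(x,\nu)|}\int_{B_r^+(x,\nu)}|u-a|\,dy=0,\qquad \lim_{r\to0}\frac1{|B_r^-(x,\nu)|}\int_{B_r^-(x,\nu)}|u-b|\,dy=0,$$
where $B_r^\pm(x,\nu)=\{y\in B_r(x):\pm(y-x)\cdot\nu>0\}$. Clearly $J_u\subset S_u$.

*Example.* In the half-space example with $a\neq b$, $S_u=J_u=\Omega\cap\{z_d=0\}$.

*Example.* Let $u(z)=z/|z|$ on $B_1(0)$. It is continuous off $0$, and $|Du|\le C/|z|$ is integrable since $d\ge2$, so $u\in BD$. Since $u$ is homogeneous of degree $0$, the average of $|u-z_0|$ over $B_r(0)$, or over a half ball, does not depend on $r$; it is positive because $u$ is not a.e. constant there. So $0\in S_u\setminus J_u$. The set $S_u\setminus J_u=\{0\}$ is nonempty, but $\mathcal H^{d-1}$-null.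

**Definition (rectifiable, purely unrectifiable).** $E\subset\mathbb R^d$ is countably $\mathcal H^{d-1}$-rectifiable if there are at most countably many $C^1$ embedded hypersurfaces $\Gamma_i$ with $\mathcal H^{d-1}(E\setminus\bigcup_i\Gamma_i)=0$. $E$ is purely $(d-1)$-unrectifiable if $\mathcal H^{d-1}(E\cap f(\mathbb R^{d-1}))=0$ for every Lipschitz $f:\mathbb R^{d-1}\to\mathbb R^d$.

*Example.* A countable union of spheres is rectifiable. For the opposite, let $d=2$ and let $\mathcal C=C\times C$, where $C\subset[0,1]$ is obtained by keeping, again and again, the first and the last quarter of each interval. At generation $n$ there are $4^n$ squares of side $4^{-n}$, so $\mathcal H^1(\mathcal C)<\infty$. Different squares of generation $n$ are at distance at least $\frac12 4^{-(n-1)}=2\cdot4^{-n}$. Give each mass $4^{-n}$: this defines a measure $\mu$. A ball of radius $r<4^{-n}$ meets at most one square of generation $n$, so for $4^{-n-1}\le r<4^{-n}$ we get $\mu(B_r)\le4^{-n}\le4r$; hence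 $\mu(B_r(x))\le 4r$ for all $x,r$, and covering $\mathcal C$ by sets of small diameter shows $\mathcal H^1(\mathcal C)>0$. Both coordinate projections of $\mathcal C$ equal $C$, which has length $0$. A $C^1$ curve is a countable union of Lipschitz graphs over one of the two axes, and on such a graph a set with null projection to that axis is $\mathcal H^1$-null. So $\mathcal H^1(\mathcal C\cap\Gamma)=0$ for every embedded $C^1$ curve, and by (F4) below $\mathcal C$ is purely unrectifiable.

**Definition (growth).** A measure $\mu\ge0$ has growth constant $\kappa$ if $\mu(B_r(x))\le\kappa r^{d-1}$ for the $x$ and $r$ in question. *Example:* the measure on $\mathcal C$ just built, with $\kappa=4$.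

**Definition (maximal function).** $Mu(x)=\sup_{r>0}\frac1{|B_r|}\int_{B_r(x)}|u|$. *Example:* if $u=1_{B_2(0)}e_1$ with $e_1$ the first unit vector, then $Mu=1$ on $B_2(0)$.

## 2. Does $\mathcal H^{d-1}(S_u\setminus J_u)=0$ hold in $BD$?

For $u\in BV$ it is known that $S_u$ and $J_u$ are countably $\mathcal H^{d-1}$-rectifiable and that
$$\mathcal H^{d-1}(S_u\setminus J_u)=0.\tag{3}$$
For $u\in BD(\Omega)$ it is known that $J_u$ is countably $\mathcal H^{d-1}$-rectifiable. The question, taken from the paper "Traces and fine properties of a $BD$ class of vector fields and applications" (doi:10.5802/afst.1102), where the validity of (3) in $BD$ is said to be open, is: when only the symmetric part of the derivative is a measure, is almost every discontinuity point, in the sense of $\mathcal H^{d-1}$, still a jump point? The answer is yes.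

**Theorem 1.** For every $d\ge2$, every open $\Omega\subset\mathbb R^d$ and every $u\in BD(\Omega)$, $\mathcal H^{d-1}(S_u\setminus J_u)=0$.

Two complements will come out. They are not used for Theorem 1.

**Theorem 2.** There is $C=C(d)$ such that if $\mu\ge0$ is a Radon measure on $\mathbb R^d$ with $\mu(B_r(x))\le\kappa r^{d-1}$ for all $x,r$, then $\int Mu\,d\mu\le C\kappa|Eu|(\mathbb R^d)$ for all $u\in BD(\mathbb R^d)$. Conversely, if $\int Mu\,d\mu\le a|Eu|(\mathbb R^d)$ for all $u\in BD(\mathbb R^d)$, then $\mu(B_r(x))\le Ca\,r^{d-1}$ for all $x,r$.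

**Theorem 3.** For $N\subset\mathbb R^d$ there is $u\in BD(\mathbb R^d)$ with $N\subset S_u\setminus J_u$ if and only if $\mathcal H^{d-1}(N)=0$.

## 3. Textbook facts and integration along lines

Put $1^*=\frac d{d-1}$ and $p=\frac{1+1^*}2\in(1,1^*)$. The letters $C,c$ denote positive constants depending only on $d$ unless something else is said.

Rigid motions form a finite-dimensional space, so on $B_1(0)$ all norms on it are equivalent; by translation and scaling, for $R\in\mathcal R$ with skew part $T$,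
$$\sup_{B_r(y)}|R|+r|T|\le C\Big(\frac1{|B_r|}\int_{B_r(y)}|R|^q\Big)^{1/q},\qquad q\in\{1,p\}.\tag{4}$$

For $\eta\in e^\perp$ let $\ell_{\eta,e}=\eta+\mathbb Re$, and let $\ell_{z,e}$ be the line through $z$ with direction $e$. Writing $z=y+\tau e$ in polar coordinates around $y$, and then $y=\eta+se$, $t=s+\tau$, we get for measurable $E$ and $F\ge0$
$$\int_E\int_EF(y,z)\,dz\,dy=\int_S\int_{e^\perp}\iint_{s<t}(1_{E\times E}F)(\eta+se,\eta+te)\,(t-s)^{d-1}\,ds\,dt\,d\eta\,de.\tag{5}$$
Polar coordinates around $z$ also give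
$$\int_S|\ell_{z,e}\cap E|\,de=2\int_E|y-z|^{1-d}dy\le C|E|^{1/d},\tag{6}$$
because among sets of given volume the last integral is largest for the ball centered at $z$.

The following facts are used.

- (F1) $BD\subset L^{1^*}_{\rm loc}$, and $\inf_{R\in\mathcal R}\|u-R\|_{L^{1^*}(B_r)}\le C|Eu|(B_r)$ for balls $B_r$ and $u\in BD(B_r)$ (Temam, *Problèmes mathématiques en plasticité*, Ch. II).
- (F2) $S_u,J_u$ are Borel for $u\in L^1_{\rm loc}$ (Ambrosio–Fusco–Pallara, Props. 3.64, 3.69).
- (F3) A Borel set of positive $\mathcal H^{d-1}$ measure contains a compact $K_0$ with $0<\mathcal H^{d-1}(K_0)<\infty$ (Besicovitch–Davies; Federer 2.10.48).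
- (F4) A set of finite $\mathcal H^{d-1}$ measure contained in a Lipschitz image of $\mathbb R^{d-1}$ is covered, up to an $\mathcal H^{d-1}$-null set, by countably many embedded $C^1$ hypersurfaces (Federer 3.2.29; Mattila, *Geometry of Sets and Measures*, Thm 15.21). If $K_0$ is compact, purely $(d-1)$-unrectifiable and $\mathcal H^{d-1}(K_0)<\infty$, then $\mathcal H^{d-1}(\pi_\xi(K_0))=0$ for a.e. $\xi\in S$, where $\pi_\xi$ is the orthogonal projection onto $\xi^\perp$ (Besicovitch–Federer; Mattila Thm 18.1).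
- (F5) If $\mathcal H^{d-1}(K_0)<\infty$, then $\limsup_{r\to0}r^{1-d}\mathcal H^{d-1}(K_0\cap B_r(x))\le C$ for $\mathcal H^{d-1}$-a.e. $x\in K_0$ (Mattila Thm 6.2).
- (F6) If $\lambda$ is a finite Borel measure, $E$ is Borel and $\lambda(E)=0$, then $r^{1-d}\lambda(B_r(x))\to0$ for $\mathcal H^{d-1}$-a.e. $x\in E$.

Fact (F6) is short enough to prove. Let $t>0$, let $E_t$ be the set of $x\in E$ where the limsup exceeds $t$, let $O\supset E$ be open with $\lambda(O)<\epsilon$, and let $\delta>0$. Every $x\in E_t$ is the center of a ball $B_r(x)\subset O$ with $r<\delta$ and $\lambda(B_r(x))>tr^{d-1}$. The $5r$-covering lemma selects disjoint ones $B_{r_i}(x_i)$ with $E_t\subset\bigcup_iB_{5r_i}(x_i)$, so $\mathcal H^{d-1}_{10\delta}(E_t)\le C\sum_ir_i^{d-1}\le C\epsilon/t$. Let $\epsilon\to0$, then $\delta\to0$, and take a union over $t=1/n$.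

## 4. Best rigid motions, and two cases by hand

**Fields with one fixed direction.** Let $u=fe_1\in BD(\Omega)$. Then $E_{11}u=D_1f$ and $E_{1j}u=\frac12D_jf$ for $j\ne1$. All derivatives of $f$ are measures, so $u\in BV$ and (3) is the known $BV$ statement. Trouble can only come from components that compensate each other's derivatives.

**Best rigid motions.** This device measures what $u$ looks like near $y$ at a given scale. Let $K\subset\mathbb R^d$ be compact, $\rho_0>0$, $\rho_j=64^{-j}\rho_0$, $N_{\rho_0}=\{\mathrm{dist}(\cdot,K)\le\rho_0\}$, and $u\in L^p(N_{\rho_0};\mathbb R^d)$. For $y\in K$ let $R^y_j\in\mathcal R$, with skew part $T^y_j$, be the minimizer and $G_j(y)$ the minimum of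
$$R\mapsto\Big(\frac1{|B_{\rho_j}|}\int_{B_{\rho_j}(y)}|u-R|^p\Big)^{1/p},\qquad\text{and put } p_j(y)=R^y_j(y).$$
A minimizer exists since $\mathcal R$ is finite-dimensional. It is unique: $|\cdot|^p$ is strictly convex on $\mathbb R^d$ because $p>1$, and two distinct rigid motions differ a.e. Moreover the minimizer depends continuously on the function: if $f_n\to f$ in $L^p$ of a ball, the minimizers for $f_n$ are bounded, every limit point of them minimizes for $f$, and the latter minimizer is unique. Since translations are continuous in $L^p$ and $\mathcal R$ is translation invariant, $R^y_j$ and $G_j(y)$ depend continuously on $y\in K$.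

Using $R^y_j$ as a competitor at scale $j+1$ gives $G_{j+1}(y)\le64^{d/p}G_j(y)$. Comparing $R^y_{j+1}$ and $R^y_j$ with $u$ on $B_{\rho_{j+1}}(y)$ and using (4),
$$\sup_{B_{\rho_{j+1}}(y)}|R^y_{j+1}-R^y_j|+\rho_{j+1}|T^y_{j+1}-T^y_j|\le CG_j(y),\qquad G_{j+1}(y)\le CG_j(y).\tag{7}$$
If $u\in BD(U)$ with $U\supset N_{\rho_0}$ open, then (F1) and Hölder's inequality give
$$G_j(y)\le C\rho_j^{1-d}|Eu|(B_{\rho_j}(y)).\tag{8}$$

**Lemma 4.** If $p_j(y)\to z$ for some $z\in\mathbb R^d$ and $G_j(y)\to0$, then $\frac1{|B_r|}\int_{B_r(y)}|u-z|\to0$ as $r\to0$; that is, $y\notin S_u$.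

*Proof.* By (7), $\rho_j|T^y_j|\le\rho_j|T^y_0|+C\sum_{m<j}\frac{\rho_j}{\rho_{m+1}}G_m(y)=\rho_j|T_0^y|+C\sum_{m<j}64^{-(j-m-1)}G_m(y)\to0$. Therefore
$$\frac1{|B_{\rho_j}|}\int_{B_{\rho_j}(y)}|u-z|\le G_j(y)+\rho_j|T^y_j|+|p_j(y)-z|\to0 ,$$
and for $r\in[\rho_{j+1},\rho_j]$ the average over $B_r(y)$ is at most $64^d$ times the one over $B_{\rho_j}(y)$. $\square$

**Points with power decay.** If $|Eu|(B_r(y))\le Cr^{d-1+\delta}$ for small $r$, with some $\delta>0$, then by (8) $\sum_jG_j(y)<\infty$. By (7) $|p_{j+1}(y)-p_j(y)|\le CG_j(y)$, so $p_j(y)$ converges, and $y\notin S_u$ by Lemma 4.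

## 5. Adding the drift over all scales, and where the sum diverges

Suppose Theorem 1 fails. We shall see in Section 14, from (F2)–(F6) and a trace lemma, that there are then a compact $K\subset S_u\setminus J_u$ with $|Eu|(K)=0$ and a nonzero measure $\mu=\mathcal H^{d-1}\llcorner K$ of growth $\kappa$ such that $r^{1-d}|Eu|(B_r(y))\to0$ for $\mu$-a.e. $y$. By (8) then $G_j(y)\to0$, and by Lemma 4 the only question left is whether the vectors $p_j(y)$ converge. At each small scale $u$ looks like a rigid motion near $y$; the enemy is a slow drift of that motion through the scales.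

The natural attempt is to sum the steps, as in the power-decay case. By (7), (8) and Fubini,
$$\int_K\sum_j|p_{j+1}-p_j|\,d\mu\le C\sum_j\rho_j^{1-d}\int\mu(B_{\rho_j}(z))\,d|Eu|(z)\le C\kappa\sum_j|Eu|(N_{\rho_j}),$$
where $N_{\rho_j}=\{\mathrm{dist}(\cdot,K)\le\rho_j\}$. Each term tends to $0$ because $|Eu|(K)=0$. The sum, however, can be infinite: a point $z$ at distance $t$ from $K$ is charged at every scale $\rho_j\ge t$, that is, about $\log(1/t)$ times.

This really happens. Let $\Omega=\{|z'|<2,\ |z_d|<\frac12\}$ with $z=(z',z_d)$, let $u=f(z_d)e_d$ with $f(t)=\operatorname{sgn}(t)/\log(1/|t|)$, $f(0)=0$, and $K=\{|z'|\le1,\ z_d=0\}$, $\mu=\mathcal H^{d-1}\llcorner K$. Here $f$ is continuous and increasing, $f'(t)=1/(|t|\log^2|t|)$, so $u$ is a continuous $BV$ field, $S_u=\emptyset$ and $|Eu|(K)=0$. But for $|z'|\le1$, $|z_d|\le\rho/2$ and small $\rho$ one has $\mu(B_\rho(z))\ge c\rho^{d-1}$, and the set of these $z$ has $|Eu|$ measure at least $c/\log(2/\rho)$. With $\rho=\rho_j$ this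 is about $1/j$, so the middle expression of the last display is infinite.

So one must estimate the *range* $\sup_{i,i'}|p_i-p_{i'}|$ and not the length of the path. We aim at
$$\int_K\sup_{i,i'}|p_i-p_{i'}|\,d\mu\le C\kappa\,|Eu|(N_{\rho_0}),\tag{9}$$
with a constant independent of $\rho_0$. Given (9), one lets $\rho_0\to0$: the right side tends to $C\kappa|Eu|(K)=0$, and $p_j(y)$ converges for $\mu$-a.e. $y$.

## 6. Truncating on lines: level bands and stopping times

To pay only once, one would like to assign to each point $z$ the one size at which $|Eu|$ near $z$ acts, by looking at level sets, or truncations, of $u$. In $BD$ the direct way is closed. Take $d=2$ and $R(z)=\lambda(-z_2,z_1)$, for which $ER=0$. Truncating the first component gives $v=(\lambda\max(-z_2,0),\lambda z_1)$ with $D_1v^2=\lambda$ and $D_2v^1=-\lambda1_{\{z_2<0\}}$, so $E_{12}v=\frac\lambda2$ on $\{z_2>0\}$, with $\lambda$ as large as we like. Truncation in space destroys the control.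

But (2) survives truncation. If $h$ is $1$-Lipschitz, then on a line of direction $e$ the function $h(u\cdot e)$ has derivative at most $|Eu|$, and by (1) $h(R\cdot e)$ is constant there. So we truncate $u\cdot e$, a different truncation for every $e$, and use it only on lines of direction $e$. Since two points always lie on a common line, this is enough to recover information on $u$.

The plan is this. For a point $y\in K$ we go down in scale and do nothing as long as the best rigid motion stays close to a reference motion $R_V$ and the defect $G_j(y)$ stays comparable to, or below, a reference size $G_V$. When one of them changes by a large factor we start a new reference, called a vertex, which lives on a ball $B_V$ of radius $\rho_V$. Vertices form a tree. If $\sum_VG_V\rho_V^{d-1}\le C|Eu|(N_{\rho_0})$, then (9) follows by integrating over $\mu$. So each $V$ must find the amount $G_V\rho_V^{d-1}$ in a region $L(V)$ of its own: $B_V$ minus slightly enlarged balls of its children.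

Removing a child's ball $F_W$ leaves a hole, and we fill it with the child's reference motion relative to that of $V$, a rigid motion $Q_W$ which by (1) costs nothing on lines inside the hole. On the boundary of the hole there is a mismatch. The stopping rule makes $|Q_W|$ about $DG_V$ with $D$ huge. If $h$ ignores levels between $A_1G_V$ and $AG_V$, where $A_1\ll D\ll A$, then for most directions $e$ the number $Q_W\cdot e$ falls into the ignored gap, and the mismatch is invisible. The remaining issue is whether so crippled a truncation still detects that $u$ is not rigid on $B_V$. It does, because of a weak-type estimate with the exponent $1^*>p$: that is the band lemma of Section 8.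

Fix once and for all $\frac p{1^*}<\gamma_1<\gamma_2<\gamma_3<1$, and for $A\ge1$ put
$$A_1=A^{\gamma_1},\quad M=A^{\gamma_2},\quad D=A^{\gamma_3}\qquad(A_1\ll M\ll D\ll A).$$
Constants $C,c$ depend only on $d$ (and the fixed $p,\gamma_i$), and **not on $A$**, until $A$ is fixed at the end of Section 11. "$A$ large" means $A\ge A_0(d)$.

## 7. A rigid motion from secant increments

The next lemma turns information on $(w(y)-w(z))\cdot(y-z)$, which is all that lines can give, into closeness to one rigid motion, on sets without any regularity.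

Let $b_0,\dots,b_d\subset B_1(0)$ be balls centered at the vertices of a regular simplex inscribed in $\partial B_{1/2}(0)$, of equal radius depending on $d$ and so small that all simplices with vertices $z_i\in\overline{b_i}$ are uniformly nondegenerate.

**Lemma 5.** Let $\Lambda\ge1$, $E\subset B_\Lambda(0)$ measurable, $|E\cap b_i|\ge\frac12|b_i|$ for all $i$, $w:E\to\mathbb R^d$ measurable and
$$Q=\int_E\int_{E\cap B_1(0)}|(w(y)-w(z))\cdot(y-z)|\,dz\,dy<\infty.$$
Then there are $z_i\in E\cap b_i$ and $R\in\mathcal R$ with $|R(z_i)-w(z_i)|\le CQ$ for all $i$ and $\int_E|w-R|\le CQ$, where $C=C(d,\Lambda)$.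

*Proof.* **Step 1: good vertices.** Choose $z_i\in E\cap b_i$ independently and uniformly. Since $|E\cap b_i|\ge\frac12|b_i|$ and $b_i\subset B_1(0)$, the expectation of
$$\sum_i\int_E|(w(y)-w(z_i))\cdot(y-z_i)|\,dy+\sum_{i<l}|(w(z_i)-w(z_l))\cdot(z_i-z_l)|$$
is at most $CQ$. So some choice makes this sum at most $CQ$.

**Step 2: interpolate and drop the symmetric part.** Let $L$ be the affine map with $L(z_i)=w(z_i)$ and $X$ the symmetric part of its gradient. Then $|X(z_i-z_l)\cdot(z_i-z_l)|\le CQ$ for all $i,l$. A quadratic form vanishing on all edges of a nondegenerate simplex is $0$: with $f_i=z_i-z_0$ it vanishes on $f_i$ and on $f_i-f_l$, hence its polar form vanishes on all pairs $(f_i,f_l)$. So the values on the edges define a norm on symmetric matrices, and by uniform nondegeneracy and compactness $|X|\le CQ$. Put $R=L-X(\cdot-z_0)\in\mathcal R$; then $|R(z_i)-w(z_i)|=|X(z_i-z_0)|\le CQ$.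

**Step 3: estimate $w-R$.** Since $(R(y)-R(z_i))\cdot(y-z_i)=0$,
$$(w-R)(y)\cdot(y-z_i)=(w(y)-w(z_i))\cdot(y-z_i)+(w(z_i)-R(z_i))\cdot(y-z_i),$$
so $\int_E|(w-R)(y)\cdot(y-z_i)|\,dy\le CQ$ for every $i$. For $a\in\mathbb R^d$ we have $|a\cdot(z_i-z_l)|\le2\max_k|a\cdot(y-z_k)|$, and the vectors $z_i-z_l$ span uniformly, so $|a|\le C\max_k|a\cdot(y-z_k)|$. Apply this with $a=(w-R)(y)$ and integrate. $\square$

## 8. The band lemma: truncated increments detect non-rigidity

For $A\ge1$ let $\Omega_A=\{|s|\le A_1\}\cup\{|s|\ge A\}\subset\mathbb R$ and $h(\sigma)=\int_0^\sigma1_{\Omega_A}$. So $h$ is odd, nondecreasing, $1$-Lipschitz, the identity on $[-A_1,A_1]$, and constant on $[A_1,A]$ and on $[-A,-A_1]$. *Example:* $h(A)=A_1$ and $h(2A)=A_1+A$.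

**Lemma 6.** Given $C_1,c_1>0$ there are $A_*,c_2>0$, depending on $d,C_1,c_1$ only, such that for $A\ge A_*$ the following holds. Let $B=B_1(0)$, $w:B\to\mathbb R^d$ Borel, $Z_0$ a finite union of spheres, and $v(e,\eta)\ge0$ $(e\in S,\ \eta\in e^\perp)$ measurable with
$$|h(w(y)\cdot e)-h(w(z)\cdot e)|\le v(e,\eta)\qquad\forall\,y,z\in(\ell_{\eta,e}\cap B)\setminus Z_0.$$
If $\|w\|_{L^p(B)}\le C_1$ and $\inf_{R\in\mathcal R}\|w-R\|_{L^p(B)}\ge c_1$, then $P:=\int_S\int_{e^\perp}v\,d\eta\,de\ge c_2$.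

The point is that $c_2$ does not depend on $A$.

*Proof.* *Constants.* Choose $\kappa_0=\kappa_0(d)\in(0,1]$ with $|\{e\in S:|\omega\cdot e|<\kappa_0\}|\le\frac14|S|$ for $\omega\in S$. Fix $\iota\in(0,1]$ with $\iota^p|B|\le c_1^p/4$. Let $\iota'=\iota'(d)$ be the small number determined in Step 2. Let $T$ be such that $(C_1/T)^p\le\iota'/2$ and $(C_1/T)^p\le\frac12|b_i|$. Let $C_2=C_2(d)$ and $C_3=C(d)(T+1)$ be the constants of Step 1, and $P_1=\kappa_0\iota\iota'/(4C_2)$. Choose $A_*$ so that $A_1\ge T$ and $A_1\ge4C_3+4$ for $A\ge A_*$. We may assume $P\le\min(1,P_1)$; otherwise there is nothing to prove.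

**Step 1: most of $w$ is close to a rigid motion $R_0$.** Let $B^T=\{|w|\le T\}$; then $|B\setminus B^T|\le(C_1/T)^p$. Spheres are Lebesgue null, so by (5) and the hypothesis, with $e=\frac{z-y}{|z-y|}$,
$$\int_B\int_B|h(w(y)\cdot e)-h(w(z)\cdot e)|\,dy\,dz\le CP.$$
On $[-T,T]$ we have $h=\mathrm{id}$, so $\iint_{B^T\times B^T}|(w(y)-w(z))\cdot(y-z)|\,dy\,dz\le CP$. Lemma 5 with $E=B^T$, $\Lambda=1$ yields $z_i\in B^T\cap b_i$ and $R_0\in\mathcal R$ with $|R_0(z_i)-w(z_i)|\le CP$ and $\int_{B^T}|w-R_0|\le C_2P$. As $P\le1$, $|R_0(z_i)|\le T+C$, hence $|R_0|\le C_3=C(T+1)$ on $B$. The set $Y=\{|w-R_0|\le\kappa_0\iota/2\}\subset B$ satisfies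
$$|B\setminus Y|\le\Big(\frac{C_1}T\Big)^p+\frac{2C_2P}{\kappa_0\iota}\le\frac{\iota'}2+\frac{\iota'}2=\iota'.$$

**Step 2: weak-type bounds at the levels that $h$ sees.** Let $Z_H=\{z\in B\setminus Z_0:|w-R_0|>H\}$ and $\eta_H=|Z_H|$. We claim
$$\eta_H\le\Big(\frac{CP}H\Big)^{1^*}\qquad\text{for }H\in[\iota,A_1/4]\cup[4A/\kappa_0,\infty).\tag{10}$$

For $z\in Z_H$ let $S_z$ be the set of $e\in S$ such that (i) $|(w-R_0)(z)\cdot e|\ge\kappa_0H$; (ii) $|\ell_{z,e}\cap B|\ge c_0$; (iii) $|\ell_{z,e}\cap(B\setminus Y)|<c_0$. Condition (i) fails on measure at most $|S|/4$ by choice of $\kappa_0$. The chord in (ii) has length $2(1-|z|^2+(z\cdot e)^2)^{1/2}$. With $z=|z|\omega$, $z\neq0$, this is at least $2|\omega\cdot e|$, because $1-|z|^2+|z|^2(\omega\cdot e)^2-(\omega\cdot e)^2=(1-|z|^2)(1-(\omega\cdot e)^2)\ge0$; for $z=0$ it is $2$. So for a suitable $c_0=c_0(d)$ condition (ii) fails on measure at most $|S|/8$. By (6), $\int_S|\ell_{z,e}\cap(B\setminus Y)|\,de\le C\iota'^{1/d}$, so by Chebyshev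 (iii) fails on measure at most $|S|/8$ if $\iota'=\iota'(d)$ is small. Hence $|S_z|\ge\frac12|S|$. The set $\{(z,e):z\in Z_H,\ e\in S_z\}$ is Borel, by Fubini for (iii).

Let $e\in S_z$. By (ii) and (iii), $|\ell_{z,e}\cap Y|>0$, and a line meets $Z_0$ in finitely many points, so there is $y\in(\ell_{z,e}\cap Y)\setminus Z_0$. Put $c=R_0(y)\cdot e=R_0(z)\cdot e$ (equal by (1)), $w(z)\cdot e=c+q$, $w(y)\cdot e=c+q'$. Then $|c|\le C_3$, $|q|\ge\kappa_0H$, and $|q'|\le\kappa_0\iota/2\le\frac12\min(1,\kappa_0H)$ since $H\ge\iota$ in both ranges. Also $|c+q'|\le C_3+1\le A_1$. We check that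
$$|h(c+q)-h(c+q')|\ge\kappa_0H/2 .$$
If $H\le A_1/4$, then $h(c+q')=c+q'$. When $|c+q|\le A_1$ the difference is $|q-q'|\ge\kappa_0H/2$. Otherwise $|h(c+q)|\ge A_1$ and the difference is at least $A_1-|c|-|q'|\ge A_1/2\ge\kappa_0H/2$. If $H\ge4A/\kappa_0$, then $|q|\ge4A$. Since $|c+q'|\le A_1$, at most one gap, of length at most $A$, lies between $c+q'$ and $c+q$, and the difference is at least $|q|-1-A\ge|q|/2\ge\kappa_0H/2$.

So $v\ge\kappa_0H/2$ on the line $\ell_{z,e}$. Put $A_e=\{z\in Z_H:e\in S_z\}$ and $\Pi_e=\{\eta\in e^\perp:|\ell_{\eta,e}\cap A_e|>0\}$. Then $P\ge\frac{\kappa_0H}2\int_S|\Pi_e|\,de$. Now $\int_S|A_e|\,de=\int_{Z_H}|S_z|\,dz\ge\frac12|S|\eta_H$, while $|A_e|=\int_{\Pi_e}|\ell_{\eta,e}\cap A_e|\,d\eta$. By Cauchy–Schwarz,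
$$\Big(\tfrac12|S|\eta_H\Big)^2\le\int_S|\Pi_e|\,de\cdot\int_S\int_{e^\perp}|\ell_{\eta,e}\cap Z_H|^2\,d\eta\,de ,$$
and the last factor equals $\int_{Z_H}\int_S|\ell_{z,e}\cap Z_H|\,de\,dz\le C\eta_H^{1+1/d}$ by (6). Thus $\int_S|\Pi_e|\,de\ge c\,\eta_H^{1-1/d}=c\,\eta_H^{1/1^*}$ and $P\ge cH\eta_H^{1/1^*}$, which is (10).

**Step 3: bridge the gap.** We estimate $\int_B|w-R_0|^p=\int_0^\infty pH^{p-1}\eta_H\,dH$ by splitting at $\iota$, $A_1/4$, $4A/\kappa_0$. Below $\iota$ use $\eta_H\le|B|$. On the two ranges in (10) use (10) and $p<1^*$. On $[A_1/4,4A/\kappa_0]$, which $h$ does not see, use monotonicity, $\eta_H\le\eta_{A_1/4}\le(CP/A_1)^{1^*}$. This gives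
$$c_1^p\le\int_B|w-R_0|^p\le\iota^p|B|+C_\iota P^{1^*}+C\Big(\frac P{A_1}\Big)^{1^*}A^p+CP^{1^*}A^{p-1^*}\le\tfrac14c_1^p+C_\iota P^{1^*},$$
because $A_1^{1^*}=A^{\gamma_11^*}\ge A^p$. (The constant $C_\iota$, changed in the last step, depends on $d,\iota$.) Hence the lemma holds with $c_2=\min\{1,P_1,(3c_1^p/(4C_\iota))^{1/1^*}\}$, independent of $A$. $\square$

## 9. Stopping times and the tree of vertices

Let $K$, $\rho_0$, $\rho_j$ $(0\le j\le N)$, $N_{\rho_0}$, $R^y_j,T^y_j,G_j,p_j$ be as in Section 4, with $u\in C^\infty$ in a neighborhood of $N_{\rho_0}$.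

**Definition (regular time).** The time $j\ge1$ is regular for $y\in K$ if $G_j(y)>0$ and $G_j(y)\ge\frac12G_{j-1}(y)$. If $j$ is irregular, then $G_j(y)\le\frac12G_{j-1}(y)$. *Example:* if $G_j(y)=3^{-j}$ for all $j$, every time is irregular, and $\sum_jG_j(y)\le2G_0(y)$; irregular times are harmless.

**Definition (vertex).** A vertex is a pair $V=(x,j)$ produced by the construction below, where $x\in K$ and $j$ is regular for $x$. Put $\rho_V=\rho_j$, $x_V=x$, $B_V=B_{\rho_j}(x)$, $G_V=G_j(x)>0$, $R_V=R^x_{j-1}$ with skew part $T_V$. The reference motion is taken one scale up, so that by regularity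
$$\frac1{|B_{64\rho_V}|}\int_{B_{64\rho_V}(x)}|u-R_V|^p=G_{j-1}(x)^p\le(2G_V)^p.\tag{11}$$

**Construction.** At time $0$ all $y\in K$ are *free*. At time $j=1,\dots,N$, $y$ *wants* if $j$ is regular for $y$ and either $y$ is free, or its current vertex $V=\mathrm{cur}_{j-1}(y)$ satisfies
$$\text{(a)}\ |R^y_{j-1}(y)-R_V(y)|\ge DG_V\qquad\text{or}\qquad\text{(b)}\ G_j(y)\ge MG_V.$$
Choose a maximal subset $X_j$ of the wanting points with mutual distances $\ge8\rho_j$; it is finite. Each $x\in X_j$ gives a new vertex $(x,j)$ whose *parent* is $\mathrm{cur}_{j-1}(x)$ (no parent if $x$ was free). Every $y\in K$ with $\mathrm{dist}(y,X_j)<8\rho_j$ is *captured* by a nearest $x\in X_j$, ties being broken arbitrarily: $\mathrm{cur}_j(y)=(x,j)$. Other points keep their status.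

*Example.* If $K=\{y\}$ is one point, the vertices form a single chain: the first regular time $j_1$ gives $(y,j_1)$ without parent, the next regular time at which (a) or (b) holds gives its child, and so on.

By maximality all wanting points are captured. Points that do not want may be captured too, so the current vertex of $y$ may change to one whose parent is not the previous vertex of $y$. There are finitely many vertices, and a child $W$ of $V$ has $\rho_W\le\rho_V/64$.

The next lemma says that while $V$ is current, $V$ describes $u$ up to the factors $M$ and $D$.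

**Lemma 7.** Let $A$ be large. If $y$ was captured at time $j$ by $V=(x,j)$ and $\mathrm{cur}_i(y)=V$ for $j\le i\le k-1$, then for these $i$
$$G_i(y)<MG_V,\qquad|R^y_i(y)-R_V(y)|\le3DG_V,\qquad\rho_i|T^y_i-T_V|\le CMG_V.$$

*Proof.* **Step 1: time $j$.** Since $B_{\rho_j}(y)\subset B_{9\rho_j}(x)$, (11) and (4) give $G_j(y)\le CG_V<MG_V$, $|R^y_j-R_V|\le CG_V$ on $B_{\rho_j}(y)$, and $\rho_j|T^y_j-T_V|\le CG_V$.

**Step 2: first bound.** At times $j+1,\dots,k-1$ the point $y$ does not want, since otherwise it would be captured by a new vertex. If $i\in(j,k-1]$ were the first index with $G_i(y)\ge MG_V$, then $G_{i-1}(y)<G_i(y)$, so $i$ is regular and $y$ wants by (b), a contradiction.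

**Step 3: second bound.** Criterion (a) is tested only at regular times, so in between we use the geometric decay at irregular times. Let $j\le i\le k-2$, and let $l\le i$ be the largest index with $l=j$, or $l\ge j$ and $l+1$ regular for $y$. If $l+1$ is regular, then $j+1\le l+1\le k-1$, and since $y$ does not want at time $l+1$, $|R^y_l(y)-R_V(y)|<DG_V$. If $l=j$, this is at most $CG_V\le DG_V$ by Step 1. The times $l+2,\dots,i+1$ are irregular. So for $i>l$, by (7),
$$|R^y_i(y)-R^y_l(y)|\le C\sum_{m=l}^{i-1}G_m(y)\le C(G_l(y)+2G_{l+1}(y))\le CMG_V\le DG_V,$$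
where the term $G_{l+1}$ occurs only if $l+1\le i-1$; for $i=l$ the left side is $0$. So the bound $2DG_V$ holds for $j\le i\le k-2$. For $i=k-1>j$ one more step costs at most $CG_{k-2}(y)\le CMG_V\le DG_V$; for $i=k-1=j$ the bound is $CG_V$.

**Step 4: third bound.** By (7), $\rho_i|T^y_i-T_V|\le CG_V\frac{\rho_i}{\rho_j}+C\sum_{m=j}^{i-1}G_m(y)\frac{\rho_i}{\rho_{m+1}}\le CMG_V$, a geometric sum. $\square$

## 10. Nested balls and disjoint payment regions

**Lemma 8.**
1. If $V=(x,j)$, $V''=(x'',j'')$ are vertices, $j''>j$ and $|x''-x|<3\rho_j$, then $V''$ is a descendant of $V$.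
2. If $V''=(x'',j'')$ is $W=(x_W,k)$ or a descendant of it, then $|x''-x_W|<9\rho_W$.
3. If to each vertex $W$ having a parent one assigns a closed ball $F_W=\overline B_{\tau_W\rho_W}(x_W)$ with $\tau_W\in[10,20)$, then the sets $L(V)=B_V\setminus\bigcup_{W\text{ child of }V}F_W$ are pairwise disjoint.
4. If $W\ne W'$ are children of the same vertex, then $B_W\cap B_{W'}=\emptyset$.

*Proof.* **Part 1: outsiders cannot come close.** For $i\ge j$ let $\mathcal G_i$ be the set of $y\in K$ which at time $i$ are free or have $\mathrm{cur}_i(y)\notin\{V\}\cup\mathrm{desc}(V)$. At time $j$ every $y\in K$ with $|y-x|<4\rho_j$ is captured by $V$, as the other centers in $X_j$ are at distance $\ge8\rho_j$ from $x$. So $\mathrm{dist}(x,\mathcal G_j)\ge4\rho_j$. For $i>j$, a point of $\mathcal G_i\setminus\mathcal G_{i-1}$ was captured at time $i$ by a vertex that is not a descendant of $V$. This vertex has no parent or a parent outside $\{V\}\cup\mathrm{desc}(V)$, so its center lies in $\mathcal G_{i-1}$.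 Hence $\mathrm{dist}(x,\mathcal G_i)\ge\mathrm{dist}(x,\mathcal G_{i-1})-8\rho_i$, and always $\mathrm{dist}(x,\mathcal G_i)\ge4\rho_j-\frac8{63}\rho_j>3\rho_j$. So $x''\notin\mathcal G_{j''-1}$, that is, the parent of $V''$ is in $\{V\}\cup\mathrm{desc}(V)$.

**Part 2: chains are short.** The center of a vertex was captured by its parent $V'$, so it is within $8\rho_{V'}$ of the center of $V'$. Summing along the chain gives at most $8\rho_W\sum_{k\ge0}64^{-k}<9\rho_W$.

**Part 3: disjointness.** Let $V=(x,j)\ne V'=(x',j')$ with $j\le j'$. If $j=j'$, the centers are $\ge8\rho_j$ apart and $B_V\cap B_{V'}=\emptyset$. If $j<j'$ and $B_V\cap B_{V'}\ne\emptyset$, then $|x'-x|<2\rho_j$, so $V'$ is a descendant of $V$ by Part 1; it equals or descends from a child $W$ of $V$. By Part 2, $B_{V'}\subset B_{10\rho_W}(x_W)\subset F_W$, so $L(V)\cap B_{V'}=\emptyset$.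

**Part 4: siblings.** For equal times this is the separation of $X_j$. For different times an intersection would, by Part 1, make the later one a descendant of the earlier one, say $W'$ of $W$. Then the parent of $W'$ would be $W$ or a descendant of $W$, hence not the parent of $W$. $\square$

## 11. Each vertex is paid by $|Eu|$ in its own region, up to a small debt to its children

**Proposition 9.** For $A$ large the $\tau_W\in[10,20)$ can be chosen so that for every vertex $V$
$$G_V\rho_V^{d-1}\le C\int_{L(V)}|Eu|\,dx+\varepsilon(A)\sum_{W\text{ child of }V}G_W\rho_W^{d-1},$$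
where $\varepsilon(A)$ depends only on $d$ and $A$, and $\varepsilon(A)\to0$ as $A\to\infty$.

*Proof.* Let $V=(x,j)$, $\rho=\rho_V$, $G=G_V$, and $w=u-R_V$ on $B_{64\rho}(x)$. Sums $\sum_W$ run over the children of $V$.

**Step 1: what a child looks like from its parent.** Let $W=(y,k)$ be a child. Then $y$ satisfies the hypothesis of Lemma 7, $|y-x|<8\rho$, $B_{20\rho_W}(y)\subset B_{9\rho}(x)$, and $R_W=R^y_{k-1}$. By (11) for $W$, Hölder's inequality, (7) and Lemma 7,
$$\int_{B_{20\rho_W}(y)}|u-R_W|^q\le C\rho_W^dG_W^q\quad(q=1,p),\qquad G_W\le CG_{k-1}(y)\le CMG.\tag{12}$$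
Put $Q_W=R_W-R_V\in\mathcal R$. By Lemma 7 with $i=k-1$, $|Q_W(y)|\le3DG$, and $Q_W$ varies by at most $CMG$ on $B_{20\rho_W}(y)$. So $|Q_W|\le4DG$ there. As $y$ wanted at time $k$ with current vertex $V$, either $|Q_W(y)|\ge DG$ or $G_W\ge MG$. Call $W$ of *type (a)* if $|Q_W(y)|\ge DG$; then $|Q_W|\ge\frac12DG$ on $B_{20\rho_W}(y)$. Otherwise call it of *type (b)*; then $G_W\ge MG$.

**Step 2: the mismatch between $w$ and $Q_W$ is almost invisible in the bands.** Let
$$h_G(\sigma)=Gh(\sigma/G)=\int_0^\sigma1_{G\Omega_A},\qquad m^e_W(z)=|h_G(w(z)\cdot e)-h_G(Q_W(z)\cdot e)|,\qquad m_W=\int_Sm^e_W\,de .$$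
Here $m_W^e(z)$ is continuous in $(e,z)$. Let $z\in B_{20\rho_W}(y)$ and $\alpha=|u(z)-R_W(z)|=|w(z)-Q_W(z)|$. Then $m^e_W(z)$ is the measure of the levels $s\in G\Omega_A$ between $Q_W(z)\cdot e$ and $w(z)\cdot e$.

Levels $|s|\ge AG$: as $|Q_W|\le4DG\le AG/2$, such levels require $\alpha\ge AG/2$, and their measure is at most $\alpha\le\alpha^p(AG/2)^{1-p}$.

Levels $|s|\le A_1G$, type (a): one needs $|Q_W(z)\cdot e|\le A_1G+\alpha$. Since $|\{e:|\omega\cdot e|\le t\}|\le Ct$ for $\omega\in S$ and $|Q_W|\ge\frac12DG$, this holds for a set of $e$ of measure at most $C\frac{A_1G+\alpha}{DG}$. The measure of the levels is at most $\min(\alpha,2A_1G)$. As $(A_1G+\alpha)\min(\alpha,2A_1G)\le3A_1G\alpha$, the contribution to $m_W$ is at most $C\frac{A_1}D\alpha$.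

Levels $|s|\le A_1G$, type (b): their measure is at most $2A_1G\le2\frac{A_1}MG_W$.

Integrating with (12), and using $G_W^p(AG)^{1-p}\le G_W(CM/A)^{p-1}$ for the first kind,
$$\int_{B_{20\rho_W}(x_W)}m_W\le\varepsilon_0\rho_W^dG_W,\qquad\varepsilon_0=C\Big[\frac{A_1}D+\frac{A_1}M+\Big(\frac MA\Big)^{p-1}\Big]\to0\quad(A\to\infty).\tag{13}$$

**Step 3: choose the radii so that little mismatch sits on the spheres.** Enumerate the children $W_1,\dots,W_n$ with nonincreasing radii and write $\rho_i,x_i,F_i,Q_i,m_i,\tau_i$ for the data of $W_i$. The balls may overlap, so a sphere must also carry the mismatch of later, smaller balls. On $B_{20\rho_i}(x_i)$ put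
$$g^e_i=m^e_i+\sum_{l>i}1_{B_{20\rho_l}(x_l)}m^e_l,\qquad g_i=\int_Sg^e_i\,de,\qquad N(i)=\{l>i:B_{20\rho_l}(x_l)\cap B_{20\rho_i}(x_i)\ne\emptyset\}.$$
By polar coordinates around $x_i$ there is $\tau_i\in(10,20)$ with
$$\int_{\partial F_i}g_i\,d\mathcal H^{d-1}\le\frac1{10\rho_i}\int_{B_{20\rho_i}(x_i)}g_i\le\frac{\varepsilon_0}{10\rho_i}\Big(\rho_i^dG_{W_i}+\sum_{l\in N(i)}\rho_l^dG_{W_l}\Big).$$
For fixed $l$ and $m\ge0$, the $i$ with $l\in N(i)$ and $\rho_i=64^m\rho_l$ have $|x_i-x_l|\le40\rho_i$, and their centers are $8\rho_i$-separated, being of the same time; so their number is at most $C$. Hence $\sum_{i:l\in N(i)}\rho_l/\rho_i\le C\sum_m64^{-m}\le C$, and summing over $i$,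
$$\sum_i\int_{\partial F_i}g_i\,d\mathcal H^{d-1}\le C\varepsilon_0\sum_WG_W\rho_W^{d-1}.\tag{14}$$
Each vertex has at most one parent, so the choices for different $V$ do not conflict.

**Step 4: fill the holes, and bound the oscillation on lines.** On $B_V$ let $w'=Q_i$ on $F_i\setminus\bigcup_{l<i}F_l$ (label $i$) and $w'=w$ on $L(V)$ (label "$u$", counted as $\infty$). Fix a line $\ell=\ell_{\eta,e}$. The finitely many points of $\ell\cap\bigcup_i\partial F_i$ divide the segment $\ell\cap B_V$ into open intervals on which the label is constant. Where the label is $i$, $Q_i\cdot e$ is constant along $\ell$ by (1). Where it is "$u$", $h_G(w\cdot e)$ is Lipschitz along $\ell$ with $|\frac d{dt}h_G(w\cdot e)|\le|e\cdot(Eu)e|\le|Eu|$ a.e., by (2) and because $R_V\cdot e$ is constant on $\ell$.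

Let two adjacent intervals meeting at $\zeta$ have different labels, $i$ being the smaller one. The interval with the larger label is disjoint from $F_i$, and the other one is contained in $F_i$; so $\zeta\in\partial F_i$. If the larger label is some $l<\infty$, then $\zeta\in F_l\subset B_{20\rho_l}(x_l)$. By the triangle inequality through $h_G(w(\zeta)\cdot e)$, the one-sided limits of $h_G(w'\cdot e)$ at $\zeta$ differ by at most $m^e_i(\zeta)$ (larger label "$u$") or $m^e_i(\zeta)+m^e_l(\zeta)$ (larger label $l$), hence by at most $g^e_i(\zeta)$. If the labels agree there is no jump. So for $y,z\in\ell\cap B_V$ off the spheres $\partial F_i$,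
$$|h_G(w'(y)\cdot e)-h_G(w'(z)\cdot e)|\le v(e,\eta):=\int_{\ell\cap L(V)}|Eu|\,dt+\sum_i\sum_{\zeta\in\ell\cap\partial F_i}g^e_i(\zeta).$$
The function $v$ is measurable: the first term by Fubini, the second because $g^e_i(\zeta)$ is Borel in $(e,\zeta)$ and a line meets a sphere in at most two points, which depend continuously on $(e,\eta)$ where they exist. Since $\int_{e^\perp}\sum_{\zeta\in\ell_{\eta,e}\cap\partial F_i}g(\zeta)\,d\eta=\int_{\partial F_i}g\,|e\cdot n|\,d\mathcal H^{d-1}$ with $n$ the normal, (14) gives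
$$\int_S\int_{e^\perp}v\,d\eta\,de\le C\int_{L(V)}|Eu|\,dx+C\varepsilon_0\sum_WG_W\rho_W^{d-1}.\tag{15}$$

On points with label $i$, $w-w'=u-R_{W_i}$. By (12), $\|w-w'\|^p_{L^p(B_V)}\le C\sum_W\rho_W^dG_W^p$. Let $\iota_1=\iota_1(d)>0$ be small. There are two cases.

**Step 5: the holes are small, $\sum_W\rho_W^dG_W^p\le\iota_1\rho^dG^p$; the band lemma pays.** By (11), $\|w\|^p_{L^p(B_V)}\le C\rho^dG^p$, and by definition of $G_V$, $\inf_{R\in\mathcal R}\|w-R\|_{L^p(B_V)}=|B_V|^{1/p}G$. For $\iota_1$ small, $\tilde w(\zeta)=w'(x+\rho\zeta)/G$ therefore satisfies $\|\tilde w\|_{L^p(B_1(0))}\le C_1$ and $\inf_R\|\tilde w-R\|_{L^p(B_1(0))}\ge c_1:=\frac12|B_1|^{1/p}$ with $C_1=C_1(d)$. Since $h(\tilde w\cdot e)=h_G(w'\cdot e)/G$, Lemma 6 applies with the rescaled function $v/G$, whose integral is $\rho^{1-d}G^{-1}\int_S\int_{e^\perp}v$. For $A$ large, $\int_S\int_{e^\perp}v\,d\eta\,de\ge c_2G\rho^{d-1}$ with $c_2=c_2(d)$, and (15) gives the claim.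

**Step 6: the holes are large, $\sum_W\rho_W^dG_W^p>\iota_1\rho^dG^p$; the children pay.** Type (a) children cannot be responsible: on $B_W$ we have $|Q_W|\ge\frac12DG$, and by (12) $|\{z\in B_W:|u-R_W|>\frac14DG\}|\le\frac{CM}D|B_W|\le\frac12|B_W|$. So $|w|\ge\frac14DG$ on at least half of $B_W$. The $B_W$ are disjoint by Lemma 8, Part 4, and lie in $B_{9\rho}(x)$. By Chebyshev and (11), $\sum_{(a)}\rho_W^d\le CD^{-p}\rho^d$, and with $G_W\le CMG$,
$$\sum_{(a)}\rho_W^dG_W^p\le C\Big(\frac MD\Big)^p\rho^dG^p\le\frac{\iota_1}2\rho^dG^p\qquad(A\text{ large}).$$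
Hence $\sum_{(b)}\rho_W^dG_W^p\ge\frac{\iota_1}2\rho^dG^p$. Type (b) children are tiny: minimality and (11) give $M^pG^p\le G_W^p\le\frac1{|B_W|}\int_{B_W}|u-R_V|^p\le C(\rho/\rho_W)^dG^p$, so $\rho_W\le CM^{-p/d}\rho$. Since $\vartheta:=d-p(d-1)>0$ and $p\ge1$,
$$\tfrac{\iota_1}2\rho^dG^p\le\sum_{(b)}(\rho_W^{d-1}G_W)^p\rho_W^\vartheta\le CM^{-p\vartheta/d}\rho^\vartheta\Big(\sum_W\rho_W^{d-1}G_W\Big)^p,$$
that is, $G\rho^{d-1}\le CM^{-\vartheta/d}\sum_WG_W\rho_W^{d-1}$. $\square$

**Fixing $A$.** From now on $A=A(d)$ is fixed with $\varepsilon(A)\le\frac12$ and all lemmas valid; constants may depend on $A$, that is, on $d$. Each vertex is a child of at most one vertex, so summing Proposition 9 over the finitely many vertices, absorbing the children's sum on the left, and using Lemma 8, Part 3, and $L(V)\subset N_{\rho_0}$,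
$$\sum_VG_V\rho_V^{d-1}\le C\int_{N_{\rho_0}}|Eu|\,dx.\tag{16}$$

## 12. The range of the best rigid motions

Let $\Psi_N(y)=\max_{0\le i,i'\le N}|p_i(y)-p_{i'}(y)|+\max_{0\le i\le N}G_i(y)$. The next result contains (9).

**Proposition 10.** Let $K$ be compact, $\mu$ a finite Borel measure on $K$ with $\mu(B_r(x))\le\kappa r^{d-1}$ for $x\in K$, $r>0$, and let $u\in BD(U)$, $U$ open, $U\supset N_{\rho_0}$. Then
$$\int_K\sup_N\Psi_N\,d\mu\le C(d)\,\kappa\,|Eu|(N_{\rho_0}).$$

*Proof.* **Step 1: smooth $u$; bound $\Psi_N(y)$ by the vertices that captured $y$.** Let $u\in C^\infty$ near $N_{\rho_0}$ and $y\in K$. While $y$ is free, times are irregular, since otherwise $y$ wants and is captured. So $G_i(y)\le\frac12G_{i-1}(y)$, and by (7) the $p_i$ move by at most $CG_0(y)$ in total, including the step to the capture time, with $G_i(y)\le G_0(y)$. While $\mathrm{cur}(y)=V$, Lemma 7 gives $|p_i(y)-R_V(y)|\le3DG_V$ and $G_i(y)\le MG_V$, and the step leading to the next vertex is at most $CG_i(y)\le CMG_V$.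 If $y$ was captured by $V$, then $y\in B_{8\rho_V}(x_V)$, and this happens at most once for each $V$. Hence
$$\Psi_N(y)\le C\Big(G_0(y)+\sum_VG_V1_{B_{8\rho_V}(x_V)}(y)\Big).$$
Integrating, with $\mu(B_{8\rho_V}(x_V))\le\kappa(8\rho_V)^{d-1}$ and (16), $\int\Psi_N\,d\mu\le C\int_KG_0\,d\mu+C\kappa\int_{N_{\rho_0}}|Eu|\,dx$.

**Step 2: general $u$.** Apply Step 1 to mollifications $u_\epsilon$. By (F1) $u\in L^p_{\rm loc}(U)$, so $u_\epsilon\to u$ in $L^p(N_{\rho_0})$. Hence $G^\epsilon_i\to G_i$ uniformly on $K$, and $p_i^\epsilon(y)\to p_i(y)$ by the continuity of the minimizer (Section 4). Also $\int_{N_{\rho_0}}|Eu_\epsilon|\,dx\le|Eu|(N_{\rho_0+\epsilon})\to|Eu|(N_{\rho_0})$. Fatou's lemma gives $\int\Psi_N\,d\mu\le C\int_KG_0\,d\mu+C\kappa|Eu|(N_{\rho_0})$.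

**Step 3: the first scale.** By (8) and Fubini,
$$\int_KG_0\,d\mu\le C\rho_0^{1-d}\int_{N_{\rho_0}}\mu(B_{\rho_0}(z))\,d|Eu|(z)\le C\kappa|Eu|(N_{\rho_0}),$$
since $\mu(B_{\rho_0}(z))>0$ implies $B_{\rho_0}(z)\subset B_{2\rho_0}(y)$ for some $y\in K$. Let $N\to\infty$, by monotone convergence. $\square$

## 13. One-sided traces on $C^1$ hypersurfaces

To reduce Theorem 1 to unrectifiable sets we need to know that $S_u\setminus J_u$ does not charge hypersurfaces. There the naive summation of Section 5 can be repaired: one stays on one side, at distance comparable to $r$ from the surface, and each point is then charged at boundedly many scales.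

**Lemma 11.** Let $E$ be open, bounded, star-shaped with respect to every point of a ball $b=B_s(q_0)\subset E$, $\operatorname{diam}E\le\Lambda s$, and $u\in BD(E)$. Then there is $R\in\mathcal R$ with $\int_E|u-R|\le C(d,\Lambda)\,s\,|Eu|(E)$.

*Proof.* By translation and scaling let $q_0=0$, $s=1$; then $E\subset B_\Lambda(0)$.

**Step 1: $u$ smooth near $\overline E$.** For $y\in E$, $z\in b$ we have $[y,z]\subset E$ and by (2) $|(u(y)-u(z))\cdot(y-z)|\le\Lambda^2\int_0^1|Eu|(z+t(y-z))\,dt$. Integrate over $y\in E$, $z\in b$. For $t\ge\frac12$ substitute $\zeta=z+t(y-z)$ for $y$, for $t\le\frac12$ substitute it for $z$; the Jacobian factors are at most $2^d$, and $\zeta\in E$. So $\int_E\int_b|(u(y)-u(z))\cdot(y-z)|\,dz\,dy\le C\int_E|Eu|$. Since $b_i\subset B_1(0)=b\subset E$, Lemma 5 gives the claim.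

**Step 2: general $u$.** For $\lambda<1$ we have $\lambda\overline E\subset E$: if $y\in\overline E$ and $E\ni y_n\to y$, then $\lambda y=\lambda y_n+(1-\lambda)\frac{\lambda(y-y_n)}{1-\lambda}$, with $\frac{\lambda(y-y_n)}{1-\lambda}\in b$ for large $n$. So $u_\lambda=u(\lambda\,\cdot)\in BD(\lambda^{-1}E)$ with $\overline E\subset\lambda^{-1}E$ and $|Eu_\lambda|(\lambda^{-1}E)=\lambda^{1-d}|Eu|(E)$. Apply Step 1 to mollifications of $u_\lambda$, and let first the mollification parameter tend to $0$, then $\lambda\to1$. The functions converge in $L^1(E)$ to $u$, and the rigid motions are bounded in $L^1(E)$, hence converge along a subsequence. $\square$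

**Lemma 12.** Let $u\in BD(\Omega)$ and let $\Gamma\subset\Omega$ be an embedded $C^1$ hypersurface with unit normal $\nu$. For $\mathcal H^{d-1}$-a.e. $x\in\Gamma$ there are $u^\pm(x)\in\mathbb R^d$ with $r^{-d}\int_{B^\pm_r(x,\nu(x))}|u-u^\pm(x)|\to0$. Consequently $\mathcal H^{d-1}(\Gamma\cap S_u\setminus J_u)=0$.

*Proof.* The consequence is immediate: if $u^+(x)\ne u^-(x)$, then $x\in J_u$; if $u^+(x)=u^-(x)$, then $x\notin S_u$.

**Step 1: local coordinates.** By a countable covering and a rotation $O$ (replacing $u$ by $O^{\mathsf T}u(O\,\cdot)$, which keeps $BD$) we may work in $Q=\{|z'-x_0'|<2r_0,\ |z_d-g(z')|<2r_0\}\subset\Omega$, where $\Gamma\cap Q$ is the graph of $g\in C^1$ with $|\nabla g|\le\frac1{16}$. We consider points $x=(x',g(x'))$ with $|x'-x_0'|<r_0$, forming the set $\Gamma'$, and radii $r<r_0$. Let $U^\pm=\{z\in Q:\pm(z_d-g(z'))>0\}$ and $m=|Eu|\llcorner U^+$, a finite measure. Put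
$$D_r(x)=\{|z'-x'|<r,\ g(z')<z_d<g(x')+r\},\quad b_r(x)=B_{r/4}\big(x',g(x')+\tfrac58r\big),\quad H_r(x)=\operatorname{conv}(b_r(x)\cup b_{r/2}(x)).$$
So $D_r$ is the part above $\Gamma$ at scale $r$, $b_r$ a ball well inside it, and $H_r$ a bridge from $b_r$ to $b_{r/2}$.

**Step 2: the geometry of $D_r$, $b_r$, $H_r$.** We have $D_r(x)\subset U^+\cap B_{2r}(x)$, because for $z\in D_r(x)$, $g(x')-\frac r{16}<z_d<g(x')+r$. Also $b_r(x)\subset D_r(x)$, because on $b_r(x)$ one has $g(x')+\frac38r<z_d<g(x')+\frac78r$ and $g(z')\le g(x')+\frac r{64}$.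

$D_r(x)$ is star-shaped with respect to each $q\in b_r(x)$: let $z\in D_r(x)$. The constraints $|z'-x'|<r$ and $z_d<g(x')+r$ are convex. For the lower constraint: if $q_d-z_d\ge\frac1{16}|q'-z'|$, then $t\mapsto z_d+t(q_d-z_d)-g(z'+t(q'-z'))$ is nondecreasing, hence positive. Otherwise all points of $[z,q]$ have last coordinate at least $q_d-\frac1{16}|q'-z'|>g(x')+\frac38r-\frac1{16}\cdot\frac54r>g(x')+\frac r{16}$, and $g\le g(x')+\frac r{16}$ at horizontal distance $<r$ from $x'$.

$H_r(x)$ is open and convex and contains $b_r(x)$. The balls $b_r(x)$, $b_{r/2}(x)$ lie in the heights $(\frac38r,\frac78r)$ and $(\frac3{16}r,\frac7{16}r)$ above $g(x')$, so $z\in H_r(x)$ implies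
$$|z'-x'|<\tfrac r4,\qquad g(x')+\tfrac3{16}r<z_d<g(x')+\tfrac78r,\qquad\text{so}\qquad\tfrac r8<z_d-g(z')<r.\tag{17}$$
In particular $H_r(x)\subset U^+\cap B_{2r}(x)$.

**Step 3: rigid motions on these sets.** Let $R_r,R^H_r,R^b_r$ be given by Lemma 11 for $D_r(x),H_r(x),b_r(x)$; the ratios $\operatorname{diam}/s$ are at most $C$. On $b_r(x)\subset H_r(x)$ we get $\int_{b_r}|R^b_r-R^H_r|\le Cr\,m(H_r(x))$, and the same with $b_{r/2}$. By norm equivalence on $\mathcal R$ and scaling, with $T^b_r$ the skew part of $R^b_r$,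
$$\sup_{B_{2r}(x)}|R^b_r-R^b_{r/2}|+r|T^b_r-T^b_{r/2}|\le Cr^{1-d}m(H_r(x)),\qquad\sup_{B_{2r}(x)}|R_r-R^b_r|\le Cr^{1-d}m(D_r(x)).\tag{18}$$

**Step 4: the sum over scales converges.** Let $r_k=2^{-k}<r_0$. If $z\in H_{r_k}(x)$ and $t=z_d-g(z')$, then by (17) $t<r_k<8t$, which holds for at most three $k$, and $|x'-z'|<r_k/4$, so $z$ sees a set of $x\in\Gamma'$ of $\mathcal H^{d-1}$ measure at most $Cr_k^{d-1}$. The set of pairs $(x,z)$ with $z\in H_r(x)$ is open, so Fubini applies:
$$\int_{\Gamma'}\sum_kr_k^{1-d}m(H_{r_k}(x))\,d\mathcal H^{d-1}(x)\le C\,m(U^+)<\infty.$$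
So for a.e. $x\in\Gamma'$ the series $\sum_kr_k^{1-d}m(H_{r_k}(x))$ converges. By (18) the values $R^b_{r_k}(x)$ at the point $x$ converge to some $u^+(x)$, and
$$r_k|T^b_{r_k}|\le r_k|T^b_{r_{k_0}}|+C\sum_{k_0\le i<k}\frac{r_k}{r_i}\,r_i^{1-d}m(H_{r_i}(x))\to0 .$$

**Step 5: the trace from above.** As $m(\Gamma)=0$, (F6) gives $m(B_r(x))=o(r^{d-1})$ for a.e. $x\in\Gamma'$. Then $r_k^{-d}\int_{D_{r_k}(x)}|u-R_{r_k}|\le Cr_k^{1-d}m(D_{r_k}(x))\to0$; $\sup_{D_{r_k}(x)}|R_{r_k}-R^b_{r_k}|\to0$ by (18); and $\sup_{D_{r_k}(x)}|R^b_{r_k}-u^+(x)|\le|R^b_{r_k}(x)-u^+(x)|+2r_k|T^b_{r_k}|\to0$. Since $D_r(x)$ increases with $r$, $r^{-d}\int_{D_r(x)}|u-u^+(x)|\to0$ as $r\to0$. As $B_r(x)\cap U^+\subset D_r(x)$, also $r^{-d}\int_{B_r(x)\cap U^+}|u-u^+(x)|\to0$. After the reflection $z_d\mapsto-z_d$ the same argument gives $u^-(x)$ for $U^-$.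

**Step 6: from $U^\pm$ to half balls.** Orient $\nu(x)$ upward. By differentiability of $g$, $|B^\pm_r(x,\nu)\cap U^\mp|=o(r^d)$, and $|\Gamma|=0$. Finally
$$\int_{B^+_r\cap U^-}|u-u^+(x)|\le\int_{B_r\cap U^-}|u-u^-(x)|+|u^-(x)-u^+(x)|\,|B^+_r\cap U^-|=o(r^d),$$
and symmetrically for $B^-_r$. $\square$

## 14. Proof of Theorem 1

Suppose $\mathcal H^{d-1}(S_u\setminus J_u)>0$. By (F2), (F3) there is a compact $K_0\subset S_u\setminus J_u$ with $0<\mathcal H^{d-1}(K_0)<\infty$.

**Step 1: $K_0$ is purely unrectifiable.** By Lemma 12 applied to $\Gamma\cap\Omega$, $\mathcal H^{d-1}(K_0\cap\Gamma)=0$ for every embedded $C^1$ hypersurface $\Gamma$ (a normal is needed only locally). By the first part of (F4), $\mathcal H^{d-1}(K_0\cap f(\mathbb R^{d-1}))=0$ for every Lipschitz $f:\mathbb R^{d-1}\to\mathbb R^d$.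

**Step 2: $|Eu|(K_0)=0$.** This uses null projections. By (F4), for a.e. $\xi\in S$ the compact set $\pi_\xi(K_0)\subset\xi^\perp$ is $\mathcal H^{d-1}$-null. Fix such $\xi$, put $f=u\cdot\xi$, $\lambda=(Eu)\xi\cdot\xi=D_\xi f$ and $\hat K=\Omega\cap\pi_\xi^{-1}(\pi_\xi(K_0))$, a Lebesgue null set. Let $\psi_n\in C_c^\infty(\xi^\perp)$, $0\le\psi_n\le1$, $\psi_n\to1_{\pi_\xi(K_0)}$ pointwise. For $\varphi\in C^\infty_c(\Omega)$, since $\psi_n\circ\pi_\xi$ is constant in direction $\xi$,
$$\int\varphi\,(\psi_n\circ\pi_\xi)\,d\lambda=-\int f\,\partial_\xi\varphi\,(\psi_n\circ\pi_\xi)\,dx.$$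
Dominated convergence gives $\int_{\hat K}\varphi\,d\lambda=-\int_{\hat K}f\,\partial_\xi\varphi\,dx=0$. So $\lambda\llcorner\hat K=0$ and $|(Eu)\xi\cdot\xi|(K_0)=0$. Almost every $\xi$ is admissible, and the tuples $(\xi_1,\dots,\xi_{d(d+1)/2})$ for which the $\xi_i\otimes\xi_i$ form a basis of the symmetric matrices form a nonempty open set (nonempty by the computation with edges of a simplex in Lemma 5). So there are admissible $\xi_i$ of this kind, every component of $Eu$ is a linear combination of the measures $(Eu)\xi_i\cdot\xi_i$, and $|Eu|(K_0)=0$.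

**Step 3: a piece with growth.** By Step 2 and (F6), $r^{1-d}|Eu|(B_r(x))\to0$ for $\mathcal H^{d-1}$-a.e. $x\in K_0$. For $n\in\mathbb N$ let $K^n=\{x\in K_0:\mathcal H^{d-1}(K_0\cap B_r(x))\le nr^{d-1}\ \forall r\in(0,\frac1n)\}$. These sets are compact, as $x\mapsto\mathcal H^{d-1}(K_0\cap B_r(x))$ is lower semicontinuous, and by (F5) they exhaust $K_0$ up to a null set. So some $K:=K^n$ has $\mathcal H^{d-1}(K)>0$, and $\mu=\mathcal H^{d-1}\llcorner K$ satisfies $\mu(B_r(x))\le\kappa r^{d-1}$ for all $x\in K$, $r>0$, with $\kappa=\max\{n,n^{d-1}\mathcal H^{d-1}(K_0)\}$.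

**Step 4: the drift stops.** Fix $0<\rho_*<\mathrm{dist}(K,\mathbb R^d\setminus\Omega)$ (any $\rho_*>0$ if $\Omega=\mathbb R^d$) and apply Proposition 10 with $U=\Omega$ and $\rho_0=64^{-n}\rho_*$, $n=0,1,2,\dots$ For different $n$ the sequences $(p_i(y))_i$ are tails of the one sequence belonging to the radii $\rho_i=64^{-i}\rho_*$. Therefore
$$\int_K\lim_{n\to\infty}\sup_{i,i'\ge n}|p_i-p_{i'}|\,d\mu\le\lim_{n\to\infty}C\kappa|Eu|(N_{64^{-n}\rho_*})=C\kappa|Eu|(K)=0.$$
So for $\mu$-a.e. $y$ the vectors $p_i(y)$ converge. Also $G_i(y)\le C\rho_i^{1-d}|Eu|(B_{\rho_i}(y))\to0$ for $\mu$-a.e. $y$, by (8) and Step 3. By Lemma 4, $y\notin S_u$ for $\mu$-a.e. $y\in K$. This contradicts $K\subset S_u$ and $\mu(K)>0$. $\square$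

## 15. The trace inequality for $Mu$ and the exceptional sets

**Proof of Theorem 2.** **Step 1: $BD(\mathbb R^d)\subset L^{1^*}(\mathbb R^d)$.** This makes the largest scale negligible. Let $R_r\in\mathcal R$ be given by (F1) on $B_r(0)$. By (4) and Hölder, $\sup_{B_r}|R_r|\le\frac C{|B_r|}\int_{B_r}|R_r|\le C(r^{-d}\|u\|_{L^1}+r^{1-d}|Eu|(\mathbb R^d))$, so $\|u\|_{L^{1^*}(B_r)}\le C|Eu|(\mathbb R^d)+Cr^{d-1}\sup_{B_r}|R_r|$ stays bounded as $r\to\infty$.

**Step 2: the inequality.** By monotone convergence it suffices to bound $\int_KMu\,d\mu$ for closed balls $K$, with a constant independent of $K$; note that $\mu\llcorner K$ is finite with the same $\kappa$, and that $Mu$ is lower semicontinuous. Apply Proposition 10 to $\mu\llcorner K$ with $U=\mathbb R^d$ and $\rho_0=\rho$. For $r\in[\rho_{i+1},\rho_i]$ and $y\in K$,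
$$\frac1{|B_r|}\int_{B_r(y)}|u|\le64^d\big(G_i(y)+|p_i(y)|+\rho_i|T^y_i|\big)\le C\Big(\sup_N\Psi_N(y)+|p_0(y)|+\rho|T^y_0|\Big),$$
since $\rho_i|T^y_i|\le\rho|T^y_0|+C\sup_mG_m(y)$ by (7), as in Lemma 4. As $u\in L^{1^*}(\mathbb R^d)$, $\big(\frac1{|B_\rho|}\int_{B_\rho(y)}|u|^p\big)^{1/p}\le C\rho^{1-d}\|u\|_{L^{1^*}}\to0$ as $\rho\to\infty$, uniformly in $y$. By minimality the $L^p$ average of $R^y_0$ is at most twice this, so $|p_0(y)|+\rho|T^y_0|\to0$ uniformly by (4). Hence
$$\int_K\sup_{0<r\le\rho}\frac1{|B_r|}\int_{B_r(y)}|u|\,d\mu(y)\le C\kappa|Eu|(\mathbb R^d)+o(1)\qquad(\rho\to\infty).$$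
Let $\rho\to\infty$, then let $K$ increase to $\mathbb R^d$.

**Step 3: the converse.** Let $\varphi\in C^\infty_c(B_3(0))$, $0\le\varphi\le1$, $\varphi=1$ on $B_2(0)$, and $u=\varphi(\frac{\cdot-x}r)e_1$. Then $|Eu|(\mathbb R^d)\le Cr^{d-1}$. For $y\in B_r(x)$ we have $B_r(y)\subset B_{2r}(x)$, so $Mu\ge1$ on $B_r(x)$. Hence $\mu(B_r(x))\le\int Mu\,d\mu\le Ca\,r^{d-1}$. $\square$

**Proof of Theorem 3.** "Only if" is Theorem 1. For "if", let $\mathcal H^{d-1}(N)=0$. For each $k\ge1$ cover $N$ by countably many open balls $B_{r_{k,i}}(x_{k,i})$ with $r_{k,i}\le1$ and $\sum_ir_{k,i}^{d-1}\le4^{-k}$. Let $\phi\in C_c^\infty(B_2(0))$, $0\le\phi\le1$, $\phi=1$ on $B_1(0)$, and $f=\sum_{k,i}\phi(\frac{\cdot-x_{k,i}}{r_{k,i}})$. The $W^{1,1}$ norms of the terms are at most $C(r_{k,i}^d+r_{k,i}^{d-1})\le Cr_{k,i}^{d-1}$, so the series converges in $W^{1,1}(\mathbb R^d)$ and $u=fe_1\in BD(\mathbb R^d)$. Each $x\in N$ lies, for each $m$, in the intersection of $m$ of the balls, one for each $k\le m$.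 This intersection is open and the other terms are nonnegative, so $f\ge m$ a.e. in a neighborhood of $x$. Thus the averages of $f$ over $B_r(x)$ and over every half ball $B^\pm_r(x,\nu)$ tend to $+\infty$ as $r\to0$, so no finite one-sided or two-sided limit value can exist. Hence $x\in S_u$ and $x\notin J_u$. $\square$
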